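# Simple countable-dimensional modules over the Lie algebra $\operatorname{End}V$

## The list of simple modules, and which of them are Schur functors

**Main Theorem.** Let $V$ be a complex vector space of dimension $\aleph_0$, and let $\mathfrak g=\operatorname{End}V$ be the Lie algebra of all linear endomorphisms of $V$, with $[x,y]=xy-yx$. "Countable-dimensional" means of dimension $\le\aleph_0$, and $\mathbb N=\{0,1,2,\dots\}$. For a finite-dimensional subspace $W\subset V$ put
$$\mathfrak g_W=\{x\in\mathfrak g: xW=0\},\qquad \mathfrak s_W=\{x\in\mathfrak g: xW\subset W\}.$$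
Then $\mathfrak g_W$ is an ideal of $\mathfrak s_W$, with $\mathfrak s_W/\mathfrak g_W\cong\mathfrak{gl}(W)$ by restriction to $W$; so for a $\mathfrak g$-module $M$ the space $M^{\mathfrak g_W}=\{m\in M:\mathfrak g_Wm=0\}$ is a $\mathfrak{gl}(W)$-module. For a simple $\mathfrak{gl}(W)$-module $N$, viewed as an $\mathfrak s_W$-module with $\mathfrak g_WN=0$, and for a finite-dimensional $Z\supset W$, put
$$I(W,N)=U(\mathfrak g)\otimes_{U(\mathfrak s_W)}N,\qquad I_Z(W,N)=U(\mathfrak{gl}(Z))\otimes_{U(\mathfrak q)}N,$$
where $\mathfrak q=\{y\in\mathfrak{gl}(Z):yW\subset W\}$ acts on $N$ by restriction to $W$. For $\gamma\in GL(V)$ let $M^\gamma$ be the space $M$ with $x\in\mathfrak g$ acting as $\gamma^{-1}x\gamma$ acts on $M$.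

**(A)** Let $x_1,x_2,\dots$ be a basis of $V$ and $d\in\mathbb C\setminus\mathbb N$. Let $M_d$ have as basis the formal monomials $x^a=x_1^{a_1}x_2^{a_2}\cdots$ with $a_j\in\mathbb N$ for $j\ge2$, almost all zero, and $a_1=d-\sum_{j\ge2}a_j$. Then
$$T\cdot f=\sum_i(Tx_i)\,\partial_if\qquad(T\in\operatorname{End}V)\tag{1}$$
makes $M_d$ a simple countable-dimensional $\mathfrak g$-module that is not isomorphic to any $\mathbb S_\mu(V)$. In particular, the conjecture that the Schur functors $\mathbb S_\mu(V)$ are, up to isomorphism, the only simple countable-dimensional $\mathfrak g$-modules is false.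

**(B)** A Lie subalgebra $\mathfrak h\subset\operatorname{End}V$ has countable codimension if and only if $\mathfrak h\supset\mathfrak g_W$ for some finite-dimensional $W\subset V$. Consequently every vector of every countable-dimensional $\mathfrak g$-module is annihilated by some $\mathfrak g_W$ with $\dim W<\infty$.

**(C)**

1. $I(W,N)$ has a unique simple quotient $L(W,N)$. It is countable-dimensional, and $L(W,N)^{\mathfrak g_W}\cong N$. Likewise $I_Z(W,N)$ has a unique simple quotient $L_Z(W,N)$.
2. If $M$ is a simple countable-dimensional $\mathfrak g$-module and $M^{\mathfrak g_W}\ne0$, then $M^{\mathfrak g_W}$ is a simple $\mathfrak{gl}(W)$-module and $M\cong L(W,M^{\mathfrak g_W})$. Every simple countable-dimensional $\mathfrak g$-module is of the form $L(W,N)$.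
3. $L(W,N)^{\mathfrak g_Z}\cong L_Z(W,N)$ for finite-dimensional $Z\supset W$. Moreover $L(W,N)\cong L(W',N')$ if and only if $L_Z(W,N)\cong L_Z(W',N')$ as $\mathfrak{gl}(Z)$-modules, where $Z=W+W'$.
4. $L(W,N)\cong\mathbb S_\mu(V)$ if and only if $N\cong\mathbb S_\mu(W)$.

**(D)** For a simple countable-dimensional $\mathfrak g$-module $M$ the following are equivalent:

- (a) $M\cong\mathbb S_\mu(V)$ for some partition $\mu$;
- (b) every $x\in\mathfrak g$ of rank one with $x^2=0$ acts locally nilpotently on $M$;
- (c) $M\cong M^\gamma$ for all $\gamma\in GL(V)$;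
- (d) for every hyperplane $H\subset V$ there is a finite-dimensional $W\subset H$ with $M^{\mathfrak g_W}\ne0$;
- (e) $\dim M^{\mathfrak g_W}<\infty$ for every finite-dimensional $W\subset V$.

In plain words: $\operatorname{End}V$ is a Lie algebra of uncountable dimension, so one might hope that it has very few countable-dimensional modules. The obvious ones are $V$, its tensor powers, and their simple pieces $\mathbb S_\mu(V)$. The conjecture, from "Топологические тензорные представления алгебры Ли эндоморфизмов счетномерного векторного пространства", says that among simple modules there is nothing else. Part (A) exhibits other modules explicitly; for instance $M_{-1}$ is the degree $-1$ part of $\mathbb C[x_1^{\pm1},x_2,x_3,\dots]$.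

Parts (B) and (C) say that the hope was half right. The size of $\mathfrak g$ does force something: every vector is killed by all operators vanishing on some finite-dimensional $W$. What remains is the finite-dimensional Lie algebra $\mathfrak{gl}(W)$, and there nothing is forced: every simple $\mathfrak{gl}(W)$-module $N$, finite-dimensional or not, produces a simple countable-dimensional $\mathfrak g$-module. The conjecture accounts only for the case $N\cong\mathbb S_\mu(W)$. Part (D) lists extra conditions that single out the Schur functors.

The hypothesis $\dim V=\aleph_0$ matters. If $0<\dim V<\infty$, then $\mathfrak{gl}(V)$ has the one-dimensional modules $d\cdot\operatorname{tr}$. For $d\in\mathbb C\setminus\mathbb Z$ this is not a Schur functor, because $E_{11}$ acts by the non-integer $d$, while on $V^{\otimes n}$ it has integer eigenvalues.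

## Schur functors, the algebras $\mathfrak g_W$, and some counting

**Schur functors.** Let $n=|\mu|$ and let $c_\mu\in\mathbb C[S_n]$ be a Young symmetrizer, acting on $V^{\otimes n}$ by permuting factors. Then $\mathbb S_\mu(V)=c_\mu V^{\otimes n}$. An operator $x\in\mathfrak g$ acts on $V^{\otimes n}$ by the Leibniz rule, $x(v_1\otimes\dots\otimes v_n)=\sum_iv_1\otimes\dots\otimes xv_i\otimes\dots\otimes v_n$. This commutes with $S_n$, so $\mathbb S_\mu(V)$ is a submodule. Examples are $S^n(V)$ and $\Lambda^n(V)$; for $\mu=\varnothing$ we get the trivial module $\mathbb C$. The identity $1_V$ acts on $V^{\otimes n}$, hence on $\mathbb S_\mu(V)$, by the scalar $|\mu|$.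

We use three textbook facts for finite-dimensional $W$ of dimension $n\ge 1$. The $\mathfrak{gl}(W)$-module $\mathbb S_\mu(W)$ is zero or simple. A finite-dimensional simple $\mathfrak{gl}(W)$-module is determined by its highest weight $(\lambda_1,\dots,\lambda_n)\in\mathbb C^n$, and $\lambda_i-\lambda_{i+1}\in\mathbb N$. If $\lambda$ is a partition with at most $n$ parts, the module of highest weight $\lambda$ is $\mathbb S_\lambda(W)$. For $W=0$ we have $\mathfrak{gl}(W)=0$, the only simple module is $\mathbb C$, and $\mathbb S_\mu(0)$ is $\mathbb C$ for $\mu=\varnothing$ and $0$ otherwise.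

**Rank-one operators and blocks.** For $u\in V$, $\xi\in V^*$ let $u\otimes\xi$ be the operator $v\mapsto\xi(v)u$. Then
$$a(u\otimes\xi)=(au)\otimes\xi,\qquad(u\otimes\xi)(u'\otimes\xi')=\xi(u')\,u\otimes\xi'.\tag{2}$$
In particular $(u\otimes\xi)^2=\xi(u)\,u\otimes\xi$, so a rank-one operator $u\otimes\xi$ has square zero exactly when $\xi(u)=0$. Given a basis $x_1,x_2,\dots$, the operator $E_{ij}$ sends $x_j$ to $x_i$ and the other basis vectors to $0$. If $V=A\oplus B$, then $1_A$ is the projection to $A$ along $B$, and $\operatorname{End}A$, $\operatorname{Hom}(A,B)$ are viewed inside $\operatorname{End}V$, extended by zero. One computes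
$$[1_A,x]=\begin{cases}x,&x\in\operatorname{Hom}(B,A),\\-x,&x\in\operatorname{Hom}(A,B),\\0,&x\in\operatorname{End}A\oplus\operatorname{End}B.\end{cases}\tag{3}$$

**The algebras $\mathfrak g_W$ and $\mathfrak s_W$.** If $W$ is spanned by the first $n$ basis vectors, $\mathfrak g_W$ consists of the matrices whose first $n$ columns vanish, and $\mathfrak s_W$ of the block upper triangular ones. If $s\in\mathfrak s_W$ and $x\in\mathfrak g_W$, then $[s,x]W\subset s(xW)+x(sW)=0$, so $\mathfrak g_W$ is an ideal of $\mathfrak s_W$. Restriction $\mathfrak s_W\to\mathfrak{gl}(W)$ is onto with kernel $\mathfrak g_W$. If $m\in M^{\mathfrak g_W}$, then $x(sm)=s(xm)+[x,s]m=0$, so $M^{\mathfrak g_W}$ is $\mathfrak s_W$-stable, and $\mathfrak s_W$ acts on it through $\mathfrak{gl}(W)$. If $W\subset Z$ then $\mathfrak g_Z\subset\mathfrak g_W$, so $M^{\mathfrak g_W}\subset M^{\mathfrak g_Z}$. A small example: $V^{\mathfrak g_W}=W$, since every $v\notin W$ is moved by some operator that kills $W$.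

We shall use the following facts throughout.

**Fact 1.** Let a subspace $X$ of a vector space be stable under an operator $A$ that is diagonalizable on the whole space. Then $X$ is the direct sum of its intersections with the eigenspaces of $A$. Indeed, if $f=\sum f_\lambda$ is a finite sum of eigenvectors and $p$ is a polynomial equal to $1$ at one of these eigenvalues $\lambda$ and $0$ at the others, then $f_\lambda=p(A)f\in X$.

**Fact 2.** If $X\subset A$ has countable codimension and $B\subset A$ is a subspace, then $B\cap X$ has countable codimension in $B$, because $B/(B\cap X)$ embeds in $A/X$.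

**Fact 3.** For a countably infinite set $K$, the space $\mathbb C^K$ has uncountable dimension: identifying $K$ with $\mathbb N$, the sequences $(1,t,t^2,\dots)$, $t\in\mathbb C$, are linearly independent by the Vandermonde determinant. In particular, the dual of a space of dimension $\aleph_0$ has uncountable dimension.

**Fact 4 (Schur–Dixmier).** If $M$ is a simple countable-dimensional module over a complex Lie algebra, then $\operatorname{End}(M)=\mathbb C$ (endomorphisms of the module). By Schur's lemma $D=\operatorname{End}(M)$ is a division algebra, and for a fixed $m\ne0$ the map $D\to M$, $\delta\mapsto\delta m$, is injective; so $D$ is countable-dimensional. Suppose $\delta\in D\setminus\mathbb C$. A nonzero polynomial in $\delta$ is a nonzero constant times a product of factors $\delta-t\ne0$, hence is nonzero and invertible. So $D$ contains the field $\mathbb C(\delta)$ of rational functions in $\delta$. The elements $(\delta-t)^{-1}$, $t\in\mathbb C$, are linearly independent in it (look at the poles), which contradicts countability. Consequently central elements of the Lie algebra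 act on $M$ by scalars.

**Fact 5 (PBW).** If a Lie algebra is $\mathfrak a\oplus\mathfrak b$ as a vector space, with $\mathfrak a,\mathfrak b$ subalgebras, then multiplication $U(\mathfrak a)\otimes U(\mathfrak b)\to U(\mathfrak a\oplus\mathfrak b)$ is a linear isomorphism. If $y_1,\dots,y_r$ is a basis of a Lie algebra, the ordered monomials $y_1^{a_1}\cdots y_r^{a_r}$ form a basis of its enveloping algebra.

## Symmetric powers, and a scalar that need not be an integer

Start with the simplest family. Identify $S^d(V)$, $d\in\mathbb N$, with the homogeneous polynomials of degree $d$ in $x_1,x_2,\dots$. The Leibniz rule becomes formula (1). In particular $E_{ij}$ acts as $x_i\partial_j$, and $E_{jj}$ acts on a monomial $x^a$ by $a_j$. From any monomial the operators $x_1\partial_j$ lead to a nonzero multiple of $x_1^d$. From $x_1^d$ the operators $x_j\partial_1$ lead to every monomial, with factors $d,d-1,\dots$ that are nonzero as long as $x_1$ still has a positive exponent. This is why $S^d(V)$ is simple.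

Now suppose we wanted to prove the conjecture. By Fact 4, the central element $1_V$ acts on a simple countable-dimensional $M$ by some $d\in\mathbb C$; on Schur functors $d\in\mathbb N$. So a first target is to show $d\in\mathbb N$, and the natural tool is $\mathfrak{sl}_2$. Take a module modeled on $S^d(V)$, that is, assume that there is a nonzero $v\in M$ with $\mathfrak g_\ell v=0$ for the line $\ell=\mathbb Cx_1$. Let $e=E_{12}$, $f=E_{21}$, $h=[e,f]=E_{11}-E_{22}$. The operators $e$, $E_{22}$ and $1_V-E_{11}$ kill $x_1$, so they lie in $\mathfrak g_\ell$. Hence $ev=0$, $E_{11}v=dv$ and $hv=dv$. Now we have the standard formula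
$$ef^kv=k(d-k+1)f^{k-1}v\qquad(k\ge1).\tag{4}$$
It holds whenever $h=[e,f]$, $[h,f]=-2f$, $ev=0$, $hv=dv$. Indeed $hf^jv=(d-2j)f^jv$, and (4) follows by induction: $ef^kv=f(ef^{k-1}v)+hf^{k-1}v$ is $f^{k-1}v$ times $(k-1)(d-k+2)+(d-2k+2)=k(d-k+1)$.

If some power of $f$ kills $v$, take the least $k\ge1$ with $f^kv=0$; then (4) gives $d=k-1\in\mathbb N$. In a finite-dimensional module such a $k$ exists, because the $f^jv$ have distinct $h$-eigenvalues. Here $M$ is infinite-dimensional, and this is where the argument stops: nothing makes $f$ nilpotent on $v$.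

So we should look for a module in which $f^kv\ne0$ for all $k$. In $S^d(V)$ with $v=x_1^d$ we have $f^kv=d(d-1)\cdots(d-k+1)\,x_1^{d-k}x_2^k$. The vanishing for $k>d$ comes only from the numerical factor. If $d\notin\mathbb N$ the factor never vanishes, and the formula suggests allowing arbitrary exponents on $x_1$ alone. The infinitely many other variables must keep exponents in $\mathbb N$, almost all zero, so that the sum in (1) is finite even when $T$ has infinitely many nonzero columns.

## The modules $M_d$: proof of part (A)

**Step 1 (an action on a larger space).** The aim is to check that (1) is a representation, where multiplication and differentiation act freely. Let $R=x_1^d\,\mathbb C[x_1^{\pm1},x_2,x_3,\dots]$ be the span of the monomials $x^a$ with $a_1\in d+\mathbb Z$ and $a_j\in\mathbb N$ for $j\ge2$, almost all of these zero. Multiplication by $x_j$ acts on $R$, and so does $\partial_i$, defined by $\partial_ix^a=a_ix^{a-\varepsilon_i}$, read as $0$ if $a_i=0$, where $\varepsilon_i$ is the $i$th unit sequence. The multiplications commute with each other, and so do the $\partial_i$.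 Also $[\partial_i,x_j]=\delta_{ij}$: for $i=j$, $\partial_ix_i$ multiplies $x^a$ by $a_i+1$ and $x_i\partial_i$ multiplies it by $a_i$; for $i\ne j$ the operators change different exponents.

Each $f\in R$ has $\partial_if\ne0$ for only finitely many $i$, and $Tx_i\in V$ is a finite linear combination of the $x_j$. So $\rho(T)f=\sum_i(Tx_i)\partial_if$ is a finite sum. For $v\in V$, write $\partial_k(v)$ for the coefficient of $x_k$ in $v$; then $\partial_k\circ v=\partial_k(v)+v\circ\partial_k$ as operators on $R$. Hence
$$\rho(S)\rho(T)=\sum_{i,k}(Sx_k)\,\partial_k(Tx_i)\,\partial_i+\sum_{i,k}(Sx_k)(Tx_i)\,\partial_k\partial_i .$$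
Since $\sum_k\partial_k(v)\,Sx_k=Sv$ for $v\in V$, the first sum is $\sum_i(STx_i)\partial_i=\rho(ST)$. The second sum is symmetric in $S$ and $T$. Therefore $[\rho(S),\rho(T)]=\rho(ST)-\rho(TS)=\rho([S,T])$.

Each $\partial_i$ lowers the total degree by one and each $x_j$ raises it by one, so $\rho(T)$ preserves total degree. The degree $d$ part of $R$ is $M_d$, so $M_d$ is a $\mathfrak g$-module. Its basis is indexed by finitely supported sequences $(a_2,a_3,\dots)$ in $\mathbb N$, so it is countable.

As a check by hand in $M_{-1}$: $E_{21}x_1^{-1}=x_2\partial_1x_1^{-1}=-x_1^{-2}x_2$ and $E_{12}E_{21}x_1^{-1}=-x_1^{-1}$, while $E_{12}x_1^{-1}=0$. So $[E_{21},E_{12}]x_1^{-1}=x_1^{-1}$, and indeed $E_{22}-E_{11}$ acts on $x_1^{-1}$ by $0-(-1)=1$.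

**Step 2 (simplicity).** The aim is to get from any nonzero vector to any monomial. Let $0\ne X\subset M_d$ be a submodule and $0\ne f\in X$. Only finitely many monomials occur in $f$, and they have distinct exponent sequences, so finitely many indices $j$ suffice to tell them apart. The commuting operators $E_{jj}$ act on $x^a$ by $a_j$; applying Fact 1 to each of these $E_{jj}$ in turn, we find a monomial $x^a\in X$.

Apply $E_{1j}=x_1\partial_j$ exactly $a_j$ times for each $j\ge2$. The result is $\prod_{j\ge2}a_j!$ times $x_1^d$, so $x_1^d\in X$. Now apply operators $E_{j1}=x_j\partial_1$, $j\ge2$, to $x_1^d$. Each application replaces one $x_1$ by $x_j$ and multiplies by the current exponent of $x_1$, which has the form $d-k$ with $k\in\mathbb N$. This is nonzero because $d\notin\mathbb N$. So every basis monomial lies in $X$, and $X=M_d$.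

**Step 3 (not a Schur functor).** One scalar suffices. The element $1_V$ acts on $M_d$ as $\sum_ix_i\partial_i$, that is, by the total degree $d\notin\mathbb N$; on $\mathbb S_\mu(V)$ it acts by $|\mu|\in\mathbb N$. This proves (A). $\square$

## Subalgebras of countable codimension: proof of part (B)

Our aim now is to classify. The first task is to find out what countable dimension forces on a single vector $m$ of a module $M$. Its annihilator $\mathfrak h=\{x\in\mathfrak g:xm=0\}$ is a Lie subalgebra, since $[x,y]m=x(ym)-y(xm)$, and $x\mapsto xm$ embeds $\mathfrak g/\mathfrak h$ into $M$. So if $M$ is countable-dimensional, $\mathfrak h$ has countable codimension, and the second sentence of (B) follows from the first. In the first sentence, "if" is clear: $\mathfrak g/\mathfrak g_W\cong\operatorname{Hom}(W,V)$ is countable-dimensional. What must be proved is "only if".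

The sheer size of $\operatorname{End}V$ has to enter. For the Lie algebra of matrices with finitely many nonzero entries, which is itself countable-dimensional, even the zero subalgebra has countable codimension, and the analogous statement fails. The same contrast shows for the dual: the span of the coordinate functionals $x_i^*$ is a countable-dimensional module over that small algebra (acting by minus the transpose), but $\operatorname{End}V$ does not preserve it. If $Tx_i=x_1$ for all $i$, then $x_1^*\circ T=\sum_ix_i^*$ is not a finite combination of the $x_i^*$.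

In the next three lemmas $V'$ is a space of dimension $\aleph_0$, $E=\operatorname{End}V'$, and $F\subset E$ is the two-sided ideal of finite rank operators, spanned by the $v\otimes\xi$. Modules over the associative algebra $E$ are unital.

**Lemma 1.** Let $Q$ be a countable-dimensional left or right $E$-module.

- (i) If $F$ annihilates $Q$, then $Q=0$.
- (ii) If $Q$ is a right module, then $Q=0$.
- (iii) If $Q$ is a left module, then $Q$ is a direct sum of copies of $V'$. If moreover $Q$ is cyclic with generator $q$, there are $v_1,\dots,v_n\in V'$ with $\{a\in E:aq=0\}=\{a:av_1=\dots=av_n=0\}$.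

*Proof.* (i) The purpose is to use uncountably many almost orthogonal idempotents. Fix a basis $(b_k)_{k\in\mathbb N}$ of $V'$. There is an uncountable family $(A_r)$ of infinite subsets of $\mathbb N$ with pairwise finite intersections: identify $\mathbb N$ with the set of rational numbers by a bijection, and for each real $r$ let $A_r$ correspond to the terms of a sequence of distinct rationals converging to $r$. Let $e_r$ be the coordinate projection onto $\operatorname{span}\{b_k:k\in A_r\}$. For $r\ne s$ the product $e_re_s$ is the coordinate projection for $A_r\cap A_s$, so it has finite rank. As $F$ annihilates $Q$, the $e_r$ act on $Q$ as pairwise orthogonal idempotents.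

Let $Q$ be a left module. Then the sum $\sum_re_rQ$ is direct, and since $Q$ is countable-dimensional while the family is uncountable, $e_rQ=0$ for some $r$. Since $e_rV'\cong V'$, choose an isomorphism $a:V'\to e_rV'$ and let $b\in E$ be its inverse on $e_rV'$, extended by zero on $(1-e_r)V'$. Then $be_ra=1$, so $Q=be_raQ\subset be_rQ=0$. For a right module, $Qe_r=0$ for some $r$ in the same way, and $Q=Qbe_ra\subset Qe_ra=0$.

(ii) The purpose is to show that $F$ annihilates $Q$. Suppose $q(v\otimes\xi)\ne0$ for some $q\in Q$, $v\in V'$, $\xi\in V'^*$. Consider the linear map $V'^*\to Q$, $\xi'\mapsto q(v\otimes\xi')$. If $\xi'\ne0$ is in its kernel, choose $u$ with $\xi'(u)=1$. By (2), $v\otimes\xi=(v\otimes\xi')(u\otimes\xi)$, so $q(v\otimes\xi)=0$, a contradiction. So the map is injective, which is impossible because $\dim V'^*$ is uncountable (Fact 3). Hence all rank-one operators, and so $F$, annihilate $Q$, and (i) gives $Q=0$.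

(iii) As $F$ is an ideal, $FQ$ is a submodule, and $Q/FQ$ is annihilated by $F$. It is countable-dimensional, so $Q=FQ$ by (i). For $\xi\in V'^*$ and $q\in Q$ the map $V'\to Q$, $v\mapsto(v\otimes\xi)q$, is $E$-linear by (2). So $Q=FQ$ is a sum of images of $V'$. The module $V'$ is simple, since $Ev=V'$ for $v\ne0$. A sum of simple submodules isomorphic to $V'$ is a direct sum of some of them, so $Q\cong V'^{(I)}$ for some set $I$. If $q$ generates $Q$, it lies in a finite subsum, so $I$ is finite. Writing $q=(v_1,\dots,v_n)$, we have $aq=0$ exactly when all $av_i=0$. $\square$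

The asymmetry is worth seeing in an example. The left module $V'$ is countable-dimensional; its counterpart on the right is $V'^*$, which is too big.

**Lemma 2.** $E=[E,E]$.

*Proof.* First we show that $eEe\subset[E,E]$ for every idempotent $e$ such that $eV'$ and $(1-e)V'$ are both infinite-dimensional. Decompose $V'=\bigoplus_{n\ge0}U_n$ with $U_0=eV'$, $(1-e)V'=\bigoplus_{n\ge1}U_n$, and all $U_n$ infinite-dimensional; identify every $U_n$ with one space $U$. Let $S$ be the right shift, sending $U_n$ identically to $U_{n+1}$, and $T$ the left shift, sending $U_{n+1}$ identically to $U_n$ and $U_0$ to $0$. Let $p_0=e$ be the projection to $U_0$. Then $TS=1$ and $ST=1-p_0$. For $a\in\operatorname{End}U$ the operator $D=\operatorname{diag}(a,a,\dots)$ commutes with $S$ and $T$, so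
$$[T,SD]=TSD-SDT=D-STD=p_0D=\operatorname{diag}(a,0,0,\dots).$$
Every element of $eEe$ has this form.

Now fix such an $e$. Since $1-e$ is of the same kind, also $(1-e)E(1-e)\subset[E,E]$. For $x\in eE(1-e)$ we have $[e,x]=x$, and for $x\in(1-e)Ee$ we have $[e,x]=-x$, so these corners lie in $[E,E]$ too. The four corners span $E$. $\square$

**Lemma 3.** A Lie ideal $I$ of $E$ of countable codimension equals $E$.

*Proof.* We first get the off-diagonal blocks, then the diagonal ones. Write $V'=V_1\oplus V_2$ with both summands infinite-dimensional. Since $[1_{V_1},I]\subset I$, Fact 1 and (3) show that $I$ is graded by the $\operatorname{ad}1_{V_1}$-eigenspaces. By Fact 2, $I\cap\operatorname{Hom}(V_2,V_1)$ has countable codimension in $\operatorname{Hom}(V_2,V_1)$. For $x\in\operatorname{Hom}(V_2,V_1)$ and $y\in\operatorname{End}V_2$ we have $yx=0$, so $[x,y]=xy$; hence $I\cap\operatorname{Hom}(V_2,V_1)$ is a right $\operatorname{End}V_2$-submodule. The quotient $\operatorname{Hom}(V_2,V_1)/(I\cap\operatorname{Hom}(V_2,V_1))$ is a countable-dimensional right module over $\operatorname{End}V_2$,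 so it is $0$ by Lemma 1(ii). Thus $I\supset\operatorname{Hom}(V_2,V_1)$. Exchanging the roles of $V_1$ and $V_2$, $I\supset\operatorname{Hom}(V_1,V_2)$.

Identify $V_1$ with $V_2$, so that $E=M_2(E')$ with $E'=\operatorname{End}V_1$. For $a,b\in E'$ the commutator of $\begin{pmatrix}0&a\\0&0\end{pmatrix}$ and $\begin{pmatrix}0&0\\b&0\end{pmatrix}$ is $\operatorname{diag}(ab,-ba)\in I$. Taking $b=1$ gives $\operatorname{diag}(a,-a)\in I$ for all $a$. Hence
$$\operatorname{diag}(0,[a,b])=\operatorname{diag}(ab,-ba)-\operatorname{diag}(ab,-ab)\in I .$$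
By Lemma 2 for $E'$, $\operatorname{diag}(0,E')\subset I$. Finally $\operatorname{diag}(a,0)=\operatorname{diag}(a,-a)+\operatorname{diag}(0,a)\in I$. So $I=E$. $\square$

To see Lemma 3 at work: if $M$ is a finite-dimensional $\mathfrak g$-module, the kernel of $\mathfrak g\to\mathfrak{gl}(M)$ is a Lie ideal of finite codimension, so it is all of $\mathfrak g$. The only finite-dimensional simple $\mathfrak g$-module is the trivial one.

Now let $\mathfrak h\subset\operatorname{End}V$ be a Lie subalgebra of countable codimension. Lemma 3 is about ideals, and $\mathfrak h$ is only a subalgebra. A first attempt is to choose an infinite-dimensional block $V_1$ with an infinite-dimensional complement and look at $\mathfrak h\cap\operatorname{End}V_1$. It has countable codimension in $\operatorname{End}V_1$, but it need not be an ideal. For $\mathfrak h=\mathfrak g_{\mathbb Cw}$ with $0\ne w\in V_1$ it consists of the operators killing $w$, which is not an ideal. In this example the remedy is to choose a block in which $w$ has no component. Given infinitely many blocks, $w$ has nonzero components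 in only finitely many of them, so such a block exists. For general $\mathfrak h$ there is no $w$ yet, but infinitely many blocks still help, because there are too many block-diagonal operators.

**Step 1 (a block with $\operatorname{End}V_k\subset\mathfrak h$).** The aim is to find an infinite-dimensional block $V_k$ on which $\mathfrak h$ contains everything. Let $V=\bigoplus_{k\ge1}V_k$ with all $V_k$ infinite-dimensional, let $P=\prod_k\operatorname{End}V_k\subset\operatorname{End}V$ be the algebra of block-diagonal operators, and let $p_k:P\to\operatorname{End}V_k$ be the projections. By Fact 2, $\mathfrak h\cap P$ has countable codimension in $P$.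

Suppose $p_k(\mathfrak h\cap P)\ne\operatorname{End}V_k$ for all $k$ in an infinite set $K$. For $k\in K$ choose a linear functional $\varphi_k\ne0$ on $\operatorname{End}V_k$ that vanishes on $p_k(\mathfrak h\cap P)$. The map $(\varphi_kp_k)_{k\in K}:P\to\mathbb C^K$ is onto, since the blocks of an element of $P$ can be prescribed independently. It kills $\mathfrak h\cap P$, so $\mathbb C^K$ is a quotient of $P/(\mathfrak h\cap P)$, which is countable-dimensional. This contradicts Fact 3.

So we can fix $k$ with $p_k(\mathfrak h\cap P)=\operatorname{End}V_k$. Put $I=\mathfrak h\cap\operatorname{End}V_k$. It is a Lie ideal of $\operatorname{End}V_k$: for $y\in I$ and $x\in\operatorname{End}V_k$ choose $z\in\mathfrak h\cap P$ with $p_k(z)=x$; since $y$ lives in the $k$th block only, $[x,y]=[z,y]\in\mathfrak h$. By Fact 2, $I$ has countable codimension in $\operatorname{End}V_k$. By Lemma 3, $I=\operatorname{End}V_k$, that is, $\operatorname{End}V_k\subset\mathfrak h$.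

Rename $V_k$ as $V_1$ and put $V_0=\bigoplus_{j\ne k}V_j$. Now $V=V_0\oplus V_1$ with both summands infinite-dimensional, and $\operatorname{End}V_1\subset\mathfrak h$.

**Step 2 (the off-diagonal blocks, and $W$).** The aim is to determine $\mathfrak h\cap\operatorname{Hom}(V_1,V_0)$ and $\mathfrak h\cap\operatorname{Hom}(V_0,V_1)$; the subspace $W$ will come out of the second. Put
$$\mathfrak h_-=\mathfrak h\cap\operatorname{Hom}(V_1,V_0),\qquad\mathfrak h_+=\mathfrak h\cap\operatorname{Hom}(V_0,V_1).$$
Since $1_{V_1}\in\mathfrak h$, $\mathfrak h$ is graded by the $\operatorname{ad}1_{V_1}$-eigenspaces, of which these are the $-1$ and $+1$ parts. They have countable codimension in $\operatorname{Hom}(V_1,V_0)$ and $\operatorname{Hom}(V_0,V_1)$ by Fact 2. Let $y\in\operatorname{End}V_1\subset\mathfrak h$. For $x\in\operatorname{Hom}(V_1,V_0)$ we have $yx=0$, so $[x,y]=xy$. For $x\in\operatorname{Hom}(V_0,V_1)$ we have $xy=0$, so $[y,x]=yx$. Hence $\mathfrak h_-$ is a right and $\mathfrak h_+$ a left $\operatorname{End}V_1$-submodule.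

The quotient $\operatorname{Hom}(V_1,V_0)/\mathfrak h_-$ is a countable-dimensional right module, so by Lemma 1(ii) $\mathfrak h_-=\operatorname{Hom}(V_1,V_0)$.

Fix an isomorphism $\varphi:V_0\to V_1$. Then $\operatorname{Hom}(V_0,V_1)=(\operatorname{End}V_1)\varphi$, so $\operatorname{Hom}(V_0,V_1)/\mathfrak h_+$ is a cyclic countable-dimensional left module, generated by the class of $\varphi$. By Lemma 1(iii) there are $v_1,\dots,v_n\in V_1$ such that $a\varphi\in\mathfrak h_+$ exactly when $av_1=\dots=av_n=0$. Put $W=\varphi^{-1}(\operatorname{span}(v_1,\dots,v_n))\subset V_0$, a finite-dimensional space. With $b=a\varphi$ this reads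
$$\mathfrak h_+=\{b\in\operatorname{Hom}(V_0,V_1):b|_W=0\}.\tag{5}$$

**Step 3 (the last block).** The aim is to show that $\mathfrak h$ contains every $c\in\operatorname{End}V_0$ with $cW=0$. Put $a=\varphi^{-1}\in\operatorname{Hom}(V_1,V_0)=\mathfrak h_-$ and $b=\varphi c\in\operatorname{Hom}(V_0,V_1)$, which lies in $\mathfrak h_+$ by (5). Then $[a,b]=\varphi^{-1}\varphi c-\varphi c\varphi^{-1}=c-ba$, where $ba\in\operatorname{End}V_1\subset\mathfrak h$. So $c\in\mathfrak h$.

**Step 4 (assembling $\mathfrak g_W$).** It remains to see that the pieces make up $\mathfrak g_W$. Let $x\in\mathfrak g_W$ and write $x=x1_{V_1}+x1_{V_0}$. The first term lies in $\operatorname{Hom}(V_1,V)=\operatorname{End}V_1\oplus\operatorname{Hom}(V_1,V_0)\subset\mathfrak h$. The second lies in $\operatorname{Hom}(V_0,V)$ and kills $W\subset V_0$, so its component in $\operatorname{Hom}(V_0,V_1)$ lies in $\mathfrak h$ by (5), and its component in $\operatorname{End}V_0$ lies in $\mathfrak h$ by Step 3. Thus $\mathfrak g_W\subset\mathfrak h$, which proves (B). $\square$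

## Inducing from the stabilizer of $W$: proof of part (C)

By (B), a simple countable-dimensional $M$ has $M^{\mathfrak g_W}\ne0$ for some finite-dimensional $W$. On $M^{\mathfrak g_W}$ only $\mathfrak{gl}(W)$ acts. The plan is to recover $M$ from this $\mathfrak{gl}(W)$-module. What makes this work is that the projection $1_W$ is diagonalizable and separates $M^{\mathfrak g_W}$ from the rest of $M$.

Fix a complement, $V=W\oplus U$. Then
$$\mathfrak g=\mathfrak n^-\oplus\mathfrak s_W,\qquad\mathfrak n^-=\operatorname{Hom}(W,U).$$
The product of two elements of $\mathfrak n^-$ is $0$, so $\mathfrak n^-$ is an abelian subalgebra; it has countable dimension, and by (3) $[1_W,y]=-y$ for $y\in\mathfrak n^-$. Also $1_W\in\mathfrak s_W$ restricts to the identity of $W$, and $1_U\in\mathfrak g_W$. If $N$ is a simple $\mathfrak{gl}(W)$-module, it is a quotient of $U(\mathfrak{gl}(W))$, so it is countable-dimensional, and by Fact 4 the central element $1_W$ of $\mathfrak{gl}(W)$ acts on $N$ by a scalar $c$.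

**Step 1 (the unique simple quotient of $I(W,N)$).** This step constructs $L(W,N)$. By Fact 5, $I(W,N)=\bigoplus_{k\ge0}S^k(\mathfrak n^-)\otimes N$ as a vector space, which is countable-dimensional. The operator $1_W$ acts on $S^k(\mathfrak n^-)\otimes N$ by $c-k$. Let $X\subset I(W,N)$ be a submodule. By Fact 1 it is the direct sum of its $1_W$-eigenspaces. Its $c$-eigenspace is $X\cap N$, where $N=1\otimes N$; this is $\mathfrak s_W$-stable, hence a $\mathfrak{gl}(W)$-submodule of $N$, so it is $0$ or $N$. If it is $N$, then $X=I(W,N)$, since $N$ generates. So every proper submodule lies in $\bigoplus_{k\ge1}S^k(\mathfrak n^-)\otimes N$, and the sum of all proper submodules is proper. Hence there is a unique simple quotient $L(W,N)$. The maximal proper submodule meets $N$ in $0$, so $N$ embeds in $L(W,N)$. As $\mathfrak g_WN=0$, we have $N\subset L(W,N)^{\mathfrak g_W}$; equality is proved at the end of Step 2.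

For $I_Z(W,N)$ choose a complement $Z=W\oplus U_Z$. Then $\mathfrak{gl}(Z)=\operatorname{Hom}(W,U_Z)\oplus\mathfrak q$, and the same argument, with $\operatorname{Hom}(W,U_Z)$ in place of $\mathfrak n^-$, $\mathfrak q$ in place of $\mathfrak s_W$, and the projection to $W$ along $U_Z$, gives a unique simple quotient $L_Z(W,N)$. This completes (C)1 apart from $L(W,N)^{\mathfrak g_W}\cong N$.

**Step 2 (recovering $M$ from $M^{\mathfrak g_W}$).** This step proves (C)2. Let $M$ be simple and countable-dimensional with $M^{\mathfrak g_W}\ne0$. By Fact 4 the central element $1_V$ acts on $M$ by a scalar $c$. As $1_U\in\mathfrak g_W$, the element $1_W=1_V-1_U$ acts on $M^{\mathfrak g_W}$ by $c$. Let $N_0\ne0$ be any $\mathfrak{gl}(W)$-submodule of $M^{\mathfrak g_W}$. It is $\mathfrak s_W$-stable. By simplicity and Fact 5,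
$$M=U(\mathfrak g)N_0=U(\mathfrak n^-)U(\mathfrak s_W)N_0=\sum_{k\ge0}(\mathfrak n^-)^kN_0,$$
where $(\mathfrak n^-)^kN_0$ is spanned by the vectors $z_1\cdots z_kv$ with $z_i\in\mathfrak n^-$, $v\in N_0$. Here $1_W$ acts on the $k$th summand by $c-k$. So the $c$-eigenspace of $1_W$ on $M$ is $N_0$. Therefore $N_0\subset M^{\mathfrak g_W}\subset N_0$, that is, $M^{\mathfrak g_W}=N_0$. As $N_0$ was arbitrary, $M^{\mathfrak g_W}$ is simple. The inclusion $N_0\to M$ is $\mathfrak s_W$-linear, so it extends to a nonzero, hence surjective, homomorphism $I(W,N_0)\to M$. By uniqueness in Step 1, $M\cong L(W,N_0)=L(W,M^{\mathfrak g_W})$.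

By (B), any nonzero $m\in M$ lies in some $M^{\mathfrak g_W}$ with $\dim W<\infty$; so every simple countable-dimensional module is some $L(W,N)$.

Finally, apply this to $M=L(W,N)$, which is simple and countable-dimensional with $0\ne N\subset M^{\mathfrak g_W}$. Since $M^{\mathfrak g_W}$ is simple, it equals $N$. This finishes (C)1.

**Step 3 (enlarging $W$, and isomorphisms).** This step proves (C)3, which lets us compare modules built from different subspaces. Let $M=L(W,N)$ and $Z\supset W$. Then $N=M^{\mathfrak g_W}\subset M^{\mathfrak g_Z}$, and $M^{\mathfrak g_Z}$ is a simple $\mathfrak{gl}(Z)$-module by (C)2. Let $y\in\mathfrak q$, that is, $y\in\mathfrak{gl}(Z)$ and $yW\subset W$. Lift $y$ to $\tilde y\in\mathfrak s_Z$ with $\tilde y|_Z=y$. Then $\tilde y\in\mathfrak s_W$, so $\tilde y$ acts on $N$ through its restriction to $W$. This says that the inclusion $N\to M^{\mathfrak g_Z}$ is $\mathfrak q$-linear. It extends to a nonzero, hence surjective, homomorphism $I_Z(W,N)\to M^{\mathfrak g_Z}$, so $M^{\mathfrak g_Z}\cong L_Z(W,N)$.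

Now let $Z=W+W'$. If $L(W,N)\cong L(W',N')$, passing to $(\cdot)^{\mathfrak g_Z}$ gives $L_Z(W,N)\cong L_Z(W',N')$. Conversely, suppose these $\mathfrak{gl}(Z)$-modules are isomorphic. Then $L(W,N)^{\mathfrak g_Z}\cong L(W',N')^{\mathfrak g_Z}\ne0$, and by (C)2, applied to $Z$, both $L(W,N)$ and $L(W',N')$ are isomorphic to $L(Z,L_Z(W,N))$.

**Step 4 (locating the Schur functors).** This step proves (C)4. First, $\mathbb S_\mu(V)$ is simple. It is nonzero and is the directed union of the subspaces $\mathbb S_\mu(W)$, each of which is $\mathfrak s_W$-stable, with $\mathfrak s_W$ acting through $\mathfrak{gl}(W)$, and is zero or simple over $\mathfrak{gl}(W)$. A nonzero submodule $X$ meets some $\mathbb S_\mu(W_0)$ nontrivially. For every finite-dimensional $W_1\supset W_0$ the intersection $X\cap\mathbb S_\mu(W_1)$ is then a nonzero $\mathfrak{gl}(W_1)$-submodule of $\mathbb S_\mu(W_1)$, so it is all of $\mathbb S_\mu(W_1)$. Hence $X=\mathbb S_\mu(V)$.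

Next we show
$$\mathbb S_\mu(V)^{\mathfrak g_W}=\mathbb S_\mu(W).\tag{6}$$
Let $n=|\mu|$. The operator $1_U\in\mathfrak g_W$ acts diagonalizably on $V^{\otimes n}$: on a tensor product of vectors from $W$ and $U$ its eigenvalue is the number of factors in $U$. So its kernel is $W^{\otimes n}$. Hence an element $c_\mu t$ of $\mathbb S_\mu(V)^{\mathfrak g_W}$ lies in $W^{\otimes n}$, so it is fixed by $1_W^{\otimes n}$, the operator that projects each factor. This operator commutes with $c_\mu$, so $c_\mu t=c_\mu1_W^{\otimes n}t\in c_\mu W^{\otimes n}=\mathbb S_\mu(W)$. Conversely $\mathfrak g_W$ kills $W^{\otimes n}$, so it kills $\mathbb S_\mu(W)$.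

If $L(W,N)\cong\mathbb S_\mu(V)$, taking $\mathfrak g_W$-invariants gives $N\cong\mathbb S_\mu(W)$ by (C)1 and (6). Conversely, if $N\cong\mathbb S_\mu(W)$, then $\mathbb S_\mu(V)^{\mathfrak g_W}=\mathbb S_\mu(W)\cong N$ is nonzero, and (C)2 gives $\mathbb S_\mu(V)\cong L(W,N)$. This proves (C). $\square$

## Lines in $V$: symmetric powers and the modules $M_{\ell,d}$

The case $\dim W\le1$ can be worked out completely. For $W=0$ we have $\mathfrak g_0=\mathfrak g$, and $M^{\mathfrak g}\ne0$ means that the simple module $M$ is trivial, $M\cong S^0(V)$. So let $W=\ell$ be a line.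

**Corollary 1.** The simple countable-dimensional modules with $M^{\mathfrak g_\ell}\ne0$ for some line $\ell\subset V$ are exactly the symmetric powers $S^d(V)$, $d\in\mathbb N$, and the modules $M_{\ell,d}:=L(\ell,\mathbb C_d)$ with $\ell$ a line and $d\in\mathbb C\setminus\mathbb N$, where $\mathbb C_d$ is the $\mathfrak{gl}(\ell)$-module $\mathbb C$ on which $1_\ell$ acts by $d$. Here $M_{\ell,d}$ is the module $M_d$ of part (A) for a basis with $x_1\in\ell$. All these are pairwise non-isomorphic.

*Proof.* Since $\mathfrak{gl}(\ell)=\mathbb C1_\ell$, Fact 4 shows that its simple modules are the $\mathbb C_d$, $d\in\mathbb C$. By (C)1 and (C)2 the modules in question are exactly the $L(\ell,\mathbb C_d)$. If $d\in\mathbb N$, then $\mathbb C_d\cong S^d(\ell)$, and $L(\ell,\mathbb C_d)\cong S^d(V)$ by (C)4.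

Let $d\notin\mathbb N$ and choose a basis with $x_1\in\ell$. In $M_d$, an operator $T\in\mathfrak g_\ell$ sends $x_1^d$ to $(Tx_1)\,d\,x_1^{d-1}=0$, and $E_{11}\in\mathfrak s_\ell$, which restricts to $1_\ell$, acts on $x_1^d$ by $d$. So $M_d^{\mathfrak g_\ell}$ is nonzero; by (C)2 it is simple, hence isomorphic to $\mathbb C_d$, and $M_d\cong L(\ell,\mathbb C_d)$.

It remains to separate the modules. The scalar by which $1_V$ acts is $d$ on $S^d(V)$ and on $M_{\ell,d}$, so $d$ is determined, and with it the choice between the two families. For $d\notin\mathbb N$ we recover $\ell$. Let $\ell'\ne\ell$ be a line and choose a basis with $x_1\in\ell$, $x_2\in\ell'$. Then $E_{11}\in\mathfrak g_{\ell'}$ acts on each basis monomial $x^a$ of $M_d\cong M_{\ell,d}$ by $a_1\in d-\mathbb N$, which is nonzero. So $E_{11}$ is injective and $M_{\ell,d}^{\mathfrak g_{\ell'}}=0$, whereas $M_{\ell',d}^{\mathfrak g_{\ell'}}\ne0$. $\square$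

One can watch the passage from $I$ to $L$ here. With $\ell=\mathbb Cx_1$ and $U=\operatorname{span}(x_2,x_3,\dots)$, the algebra $\mathfrak n^-$ has basis $E_{j1}$, $j\ge2$, so $I(\ell,\mathbb C_d)$ has as basis the monomials $\prod_jE_{j1}^{k_j}$ applied to a generator $v$. In $M_d$ (or in $S^d(V)$ for $d\in\mathbb N$), mapping $v$ to $x_1^d$ sends such a monomial with $k=\sum_jk_j$ to
$$d(d-1)\cdots(d-k+1)\;x_1^{d-k}\prod_{j\ge2}x_j^{k_j},$$
read as $0$ when the numerical factor vanishes. For $d\notin\mathbb N$ this is an isomorphism $I(\ell,\mathbb C_d)\cong M_d$. For $d\in\mathbb N$ everything with $k>d$ is killed, and $L(\ell,\mathbb C_d)=S^d(V)$ is a proper quotient.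

The example also illustrates (C)3. For $Z=\operatorname{span}(x_1,x_2)$ and $d\notin\mathbb N$, the space $M_d^{\mathfrak g_Z}$ has basis $x_1^{d-k}x_2^k$, $k\in\mathbb N$. Indeed operators killing $x_1,x_2$ kill these monomials, and $E_{jj}\in\mathfrak g_Z$ for $j\ge3$ forces $a_j=0$. This is an infinite-dimensional simple $\mathfrak{gl}(Z)$-module.

## Rank-one square-zero operators: proof of part (D)

Before the proof, here is how each condition fails for $M=M_d=M_{\ell,d}$ with $d\notin\mathbb N$ and $\ell=\mathbb Cx_1$. For (b): $E_{21}=x_2\partial_1$ never kills a power, $E_{21}^kx_1^d=d(d-1)\cdots(d-k+1)x_1^{d-k}x_2^k\ne0$. For (c): if $\gamma\ell\neq\ell$, then $(M^\gamma)^{\mathfrak g_{\gamma\ell}}=M^{\mathfrak g_\ell}\ne0$ (see (7) below) while $M^{\mathfrak g_{\gamma\ell}}=0$. For (d): if $H=\operatorname{span}(x_2,x_3,\dots)$ and $W\subset H$, then $E_{11}\in\mathfrak g_W$ is injective on $M$. For (e): $\dim M^{\mathfrak g_Z}=\infty$ for $Z=\operatorname{span}(x_1,x_2)$.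

The proof goes (a) $\Rightarrow$ (c) $\Rightarrow$ (d) $\Rightarrow$ (b) $\Rightarrow$ (a) and (a) $\Rightarrow$ (e) $\Rightarrow$ (b). The heart is (b) $\Rightarrow$ (a). There condition (b) supplies exactly the nilpotency that was missing in the $\mathfrak{sl}_2$ argument.

**Step 1, (a) $\Rightarrow$ (c).** The purpose is to write down the isomorphism. We may take $M=\mathbb S_\mu(V)$. The group $GL(V)$ acts on it through $\gamma\mapsto\gamma^{\otimes|\mu|}$, and the operator by which $\gamma^{-1}x\gamma\in\mathfrak g$ acts is the composite of the actions of $\gamma^{-1}$, $x$, $\gamma$. Consider $M\to M^\gamma$, $m\mapsto\gamma^{-1}m$. In $M^\gamma$, $x$ sends $\gamma^{-1}m$ to $(\gamma^{-1}x\gamma)\gamma^{-1}m=\gamma^{-1}(xm)$. So this bijection is $\mathfrak g$-linear.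

**Step 2, (c) $\Rightarrow$ (d).** The purpose is to move a given $W_0$ into the hyperplane. By (B) there is a finite-dimensional $W_0$ with $M^{\mathfrak g_{W_0}}\ne0$. An operator $x$ kills $W_0$ if and only if $\gamma^{-1}x\gamma$ kills $\gamma^{-1}W_0$, so $\gamma^{-1}\mathfrak g_{W_0}\gamma=\mathfrak g_{\gamma^{-1}W_0}$ and
$$(M^\gamma)^{\mathfrak g_{W_0}}=M^{\mathfrak g_{\gamma^{-1}W_0}}.\tag{7}$$
By (c) the left side is isomorphic to $M^{\mathfrak g_{W_0}}$, so $M^{\mathfrak g_{\gamma^{-1}W_0}}\ne0$ for all $\gamma$. Given a hyperplane $H$, choose $W\subset H$ with $\dim W=\dim W_0$. Both $W$ and $W_0$ have complements of dimension $\aleph_0$ in $V$, so some $\gamma\in GL(V)$ has $\gamma W=W_0$. Then $\gamma^{-1}W_0=W\subset H$.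

**Step 3, (d) $\Rightarrow$ (b).** The purpose is to show that the vectors killed by a power of $x$ form a nonzero submodule. Let $x=u\otimes\xi$ have rank one with $x^2=0$, so $\xi\ne0$ and $\xi(u)=0$. For $y\in\mathfrak g$ and $m\in M$,
$$x^nym=\sum_k\binom nk(\operatorname{ad}x)^k(y)\,x^{n-k}m .$$
Since $x^2=0$, $(\operatorname{ad}x)^2(y)=-2xyx$ and $(\operatorname{ad}x)^3(y)=0$. So if $x^jm=0$, then $x^{j+2}ym=0$. Hence the vectors killed by a power of $x$ form a submodule. By (d), applied to $H=\ker\xi$, there is a finite-dimensional $W\subset\ker\xi$ with $M^{\mathfrak g_W}\ne0$. As $xW=0$, $x\in\mathfrak g_W$ kills $M^{\mathfrak g_W}$. So the submodule is nonzero, and by simplicity it is $M$.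

**Step 4, (b) $\Rightarrow$ (a), finite-dimensionality.** By (C), write $M=L(W,N)$ with $N=M^{\mathfrak g_W}$, and let $n=\dim W$. The purpose is to show $\dim N<\infty$. Let $e_1,\dots,e_n$ be a basis of $W$. The algebra $\mathfrak{sl}(W)$ is spanned by the $E_{ij}=e_i\otimes e_j^*$ with $i\ne j$ and the operators
$$(e_i-e_j)\otimes(e_i^*+e_j^*)=E_{ii}-E_{jj}+E_{ij}-E_{ji}\qquad(i\ne j).$$
All of these have rank one and square zero; for the last ones, $(e_i^*+e_j^*)(e_i-e_j)=0$. So $\mathfrak{sl}(W)$ has a basis $y_1,\dots,y_r$ of rank-one square-zero operators. Extended by $0$ on a complement of $W$, they are rank-one square-zero elements of $\mathfrak g$ lying in $\mathfrak s_W$, so by (b) they act locally nilpotently on $N$.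

Let $0\ne v\in N$. By Fact 5, $U(\mathfrak{sl}(W))v$ is spanned by the vectors $y_1^{a_1}\cdots y_r^{a_r}v$. Only finitely many values of $a_r$ give $y_r^{a_r}v\ne0$. For each of the resulting vectors only finitely many $a_{r-1}$ give a nonzero vector, and so on down to $y_1$. So only finitely many of these vectors are nonzero, and $U(\mathfrak{sl}(W))v$ is finite-dimensional. For $n\ge1$ we have $\mathfrak{gl}(W)=\mathfrak{sl}(W)\oplus\mathbb C1_W$, and $1_W$ acts on $N$ by a scalar; hence $N=U(\mathfrak{gl}(W))v=U(\mathfrak{sl}(W))v$ is finite-dimensional. For $n=0$, $N=\mathbb C=\mathbb S_\varnothing(W)$, and $M\cong\mathbb S_\varnothing(V)$ by (C)4.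

**Step 5, (b) $\Rightarrow$ (a), the highest weight is a partition.** Let $n\ge1$. Let $N$ have highest weight $(\lambda_1,\dots,\lambda_n)$ with respect to a basis $w_1,\dots,w_n$ of $W$, with highest weight vector $v$. We know $\lambda_i-\lambda_{i+1}\in\mathbb N$; the purpose is to show $\lambda_n\in\mathbb N$, using one vector outside $W$. Choose $u\notin W$, extend $w_1,\dots,w_n,u$ to a basis of $V$, let $w_n^*$, $u^*$ be the corresponding coordinate functionals, and put
$$e=w_n\otimes u^*,\qquad f=u\otimes w_n^*,\qquad h=[e,f]=w_n\otimes w_n^*-u\otimes u^* .$$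
By (2), $hf=-f$ and $fh=f$, so $[h,f]=-2f$. The functional $u^*$ vanishes on $W$, so $e$ and $u\otimes u^*$ lie in $\mathfrak g_W$ and kill $v$. The operator $w_n\otimes w_n^*\in\mathfrak s_W$ acts on $v$ by $\lambda_n$. So $ev=0$ and $hv=\lambda_nv$, and (4) gives $ef^kv=k(\lambda_n-k+1)f^{k-1}v$.

Since $w_n^*(u)=0$, $f$ has rank one and square zero, so by (b) some power of $f$ kills $v$. Let $k\ge1$ be minimal with $f^kv=0$. Then $0=ef^kv=k(\lambda_n-k+1)f^{k-1}v$ with $f^{k-1}v\ne0$, so $\lambda_n=k-1\in\mathbb N$. Hence $\lambda$ is a partition, $N\cong\mathbb S_\lambda(W)$, and $M\cong\mathbb S_\lambda(V)$ by (C)4.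

**Step 6, (a) $\Rightarrow$ (e).** The purpose is only to quote (6): $\mathbb S_\mu(V)^{\mathfrak g_W}=\mathbb S_\mu(W)\subset W^{\otimes|\mu|}$ is finite-dimensional.

**Step 7, (e) $\Rightarrow$ (b).** The purpose is to place $x$ and a given vector inside one finite-dimensional $\mathfrak{gl}(W)$-module. Let $x=u\otimes\xi$ have rank one with $\xi(u)=0$, and let $m\in M$. By (B), $m\in M^{\mathfrak g_W}$ for some finite-dimensional $W$; enlarging $W$ only enlarges $M^{\mathfrak g_W}$, so we may assume $u\in W$. Then $xV\subset\mathbb Cu\subset W$, so $x\in\mathfrak s_W$ acts on $M^{\mathfrak g_W}$, which is finite-dimensional by (e), through $x|_W\in\mathfrak{gl}(W)$. Choose $\eta\in W^*$ with $\eta(u)=1$ and put $k=u\otimes\eta\in\mathfrak{gl}(W)$. By (2), $k\,x|_W=\eta(u)\,x|_W=x|_W$ and $x|_W\,k=\xi(u)k=0$, so $[k,x|_W]=x|_W$. Hence on $M^{\mathfrak g_W}$ the operator $x$ maps the generalized eigenspace of $k$ for an eigenvalue $\alpha$ into the one for $\alpha+1$. As $k$ has finitely many eigenvalues there, $x$ acts nilpotently on $M^{\mathfrak g_W}$, and some power of $x$ kills $m$.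 This proves (b), and with it (D). $\square$
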